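# Elementary completion on the quadric $\sum x_i^2+\sum y_jz_j=1$ and products of values of a quadratic form

## 1. A vector over $\mathbb F_5$, and the same vector over $\mathbb F_3$

Take the ring
$$A=\mathbb F_5[X_1,X_2,Y,Z]/\langle X_1^2+X_2^2+YZ-1\rangle=\mathbb F_5[x_1,x_2,y,z]$$
and the column $v={}^t(x_1,x_2,y)$. We may add a multiple of one entry to another entry, as often as we like, and we try to reach $e_1={}^t(1,0,0)$.

In $\mathbb F_5$ we have $2^2=-1$, so $(x_1+2x_2)(x_1-2x_2)=x_1^2-4x_2^2=x_1^2+x_2^2$. With $h_1=x_1+2x_2$ and $h_2=x_1-2x_2$ the relation of the ring becomes $h_1h_2+yz=1$. Now operate.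

- Add twice the second entry to the first: ${}^t(h_1,x_2,y)$.
- Add $(1-x_2)h_2$ times the first entry and $(1-x_2)z$ times the third to the second. The total added is $(1-x_2)(h_1h_2+yz)=1-x_2$, so we get ${}^t(h_1,1,y)$.
- Clear with the entry $1$: ${}^t(0,1,0)$. Add the second entry to the first, then subtract the first from the second: ${}^t(1,0,0)$.

Over $\mathbb F_3$ the first line already breaks, because $-1$ is not a square there and $x_1^2+x_2^2$ does not factor. Can ${}^t(x_1,x_2,y)$ still be reduced to $e_1$? To ask this in general we fix the vocabulary.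

**Definition.** Let $R$ be a commutative ring with $1$ and $N\ge 1$. A column $v={}^t(v_1,\dots,v_N)\in R^N$ is *unimodular* if $\langle v_1,\dots,v_N\rangle=R$. It is *completable* if it is the first column of a matrix in $\mathrm{GL}_N(R)$. Let $\mathrm E_N(R)\subset\mathrm{GL}_N(R)$ be the subgroup generated by the elementary matrices $I_N+aE_{ij}$ with $i\ne j$, $a\in R$. The column $v$ is *elementarily completable* if it is the first column of a matrix in $\mathrm E_N(R)$, that is, if $v=Ee_1$ for some $E\in\mathrm E_N(R)$.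

Since $v=Ee_1$ means $E^{-1}v=e_1$, elementary completability says exactly that $v$ can be reduced to $e_1$ by the moves used above. For instance ${}^t(2,3)$ over $\mathbb Z$ is elementarily completable: ${}^t(2,3)\to{}^t(2,1)\to{}^t(0,1)\to{}^t(1,1)\to{}^t(1,0)$. Completable is weaker in general: over $\mathbb R[x_1,\dots,x_4]$ with $\sum x_i^2=1$, the matrix
$$\begin{pmatrix}x_1&-x_2&-x_3&-x_4\\x_2&x_1&-x_4&x_3\\x_3&x_4&x_1&-x_2\\x_4&-x_3&x_2&x_1\end{pmatrix}$$
has orthonormal columns, so it completes ${}^t(x_1,\dots,x_4)$; in Section 6 we see that this vector is not elementarily completable.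

Now let $K$ be a field, $n\ge2$, $m\ge0$, $N=n+m\ge3$, and
$$K[X_1,\dots,X_n,Y_1,\dots,Y_m,Z_1,\dots,Z_m]/\langle X_1^2+\cdots+X_n^2+Y_1Z_1+\cdots+Y_mZ_m-1\rangle=K[x_1,\dots,x_n,y_1,\dots,y_m,z_1,\dots,z_m].$$
The vector ${}^t(x_1,\dots,x_n,y_1,\dots,y_m)$ is unimodular, because $\sum x_i\cdot x_i+\sum z_j\cdot y_j=1$. A text of Ihsen Yengui (http://ndl.ethernet.edu.et/bitstream/123456789/53636/1/Ihsen%20Yengui.pdf) proves, as Proposition 197, that it is elementarily completable if $-1$ is a sum of $n-1$ squares in $K$, and it poses the converse.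

**Conjecture (The Sum of Squares Conjecture).** Let $K$ be a field, $n\ge2$, $m\ge0$, $n+m\ge3$. The vector ${}^t(x_1,\dots,x_n,y_1,\dots,y_m)$ is elementarily completable over the ring above if and only if $-1$ is the sum of $n-1$ squares in $K$.

The conjecture is false, and the vector over $\mathbb F_3$ from the start of the lecture is a counterexample. The correct conditions are these.

**Theorem 1.** Let $K$ be a field with $\operatorname{char}K\neq2$, $n\ge2$, $m\ge0$, $N=n+m\ge3$. Let $q(x)=x_1^2+q'(x_2,\dots,x_n)$ be a nondegenerate quadratic form over $K$, and let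
$$A=K[X_1,\dots,X_n,Y_1,\dots,Y_m,Z_1,\dots,Z_m]/\langle q(X)+\textstyle\sum Y_jZ_j-1\rangle.$$
Let $D(q)\subset K^*$ be the set of nonzero values of $q$ on $K^n$, and $\langle D(q)\rangle$ the subgroup of $K^*$ that it generates. Then $v={}^t(x_1,\dots,x_n,y_1,\dots,y_m)$ is elementarily completable over $A$ if and only if $-1\in\langle D(q)\rangle$.

**Theorem 2.** Let $K$ be any field, $n\ge2$, $m\ge0$, $n+m\ge3$, and let $r$ be defined by $2^{r-1}<n\le2^r$. For $q=X_1^2+\dots+X_n^2$, the vector ${}^t(x_1,\dots,x_n,y_1,\dots,y_m)$ is elementarily completable if and only if $-1$ is a sum of $2^r$ squares in $K$.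

The *level* $s(K)$ is the least number of squares in $K$ with sum $-1$, or $\infty$ if there is none. By a theorem of Pfister it is a power of $2$ or $\infty$.

**Corollary.** The equivalence in the conjecture fails exactly when $s(K)=2^r$, that is, when $s(K)/2<n\le s(K)<\infty$ (which forces $s(K)\ge2$), and then for every admissible $m$. It holds for all $(n,m)$ if and only if $s(K)\in\{1,\infty\}$. It fails for $\mathbb F_p$ with $p\equiv3\bmod4$, $n=2$, $m\ge1$, and for $\mathbb Q_2$, $n\in\{3,4\}$, $m\ge0$. For every $n\ge2$ it fails over some field.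

A word on $\langle D(q)\rangle$. Since $d^{-1}=d\cdot(d^{-1})^2$, the set $D(q)$ is closed under inverses, so $\langle D(q)\rangle$ is the set of finite products of elements of $D(q)$. It can be larger than $D(q)$: for $q=x_1^2+x_2^2+x_3^2$ over $\mathbb Q$ we have $3=1+1+1$ and $5=4+1+0$ in $D(q)$, but $15\notin D(q)$. Indeed $x^2+y^2+z^2=15w^2$ with integers without common factor is impossible: squares are $0,1,4$ modulo $8$, so for $w$ odd the sum of three of them would be $7$ modulo $8$, which does not occur, and for $w$ even it is $0$ modulo $4$, which forces $x,y,z$ even.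

## 2. Isotropic forms, and the limit of linear changes of coordinates

We first set up bookkeeping that lets us use constant invertible matrices freely. Write $v\sim v'$ if $v'\in\mathrm E_N(A)v$, and $v\approx v'$ if $v'\in\mathrm E_N(A)\,\mathrm{GL}_N(K)\,v$, for any commutative $K$-algebra $A$ and $N\ge2$.

**Lemma 1.** The group $\mathrm{GL}_N(K)$ normalizes $\mathrm E_N(A)$; hence $\sim$ and $\approx$ are equivalence relations. Moreover $v\approx e_1$ if and only if $v\sim e_1$.

*Proof.* By Gaussian elimination $\mathrm{GL}_N(K)=\mathrm E_N(K)\cdot\{\mathrm{diag}(d,1,\dots,1)\}$. The first factor lies in $\mathrm E_N(A)$, and for a diagonal matrix $\Delta=\mathrm{diag}(d_1,\dots,d_N)$ over $K$ we have $\Delta(I+aE_{ij})\Delta^{-1}=I+d_iad_j^{-1}E_{ij}$. So $\mathrm{GL}_N(K)$ normalizes $\mathrm E_N(A)$, the product $\mathrm E_N(A)\mathrm{GL}_N(K)$ is a group, and both relations are orbit relations of groups. If $v=Ege_1$ with $E\in\mathrm E_N(A)$ and $g\in\mathrm{GL}_N(K)$, then $ge_1$ is a nonzero vector of $K^N$. It is the first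 column of a matrix $E'\in\mathrm{SL}_N(K)=\mathrm E_N(K)$ (extend it to a basis and rescale the last basis vector), so $v=EE'e_1$. $\square$

Recall that a quadratic form $q$ is *isotropic* if $q(p)=0$ for some nonzero $p$, and *anisotropic* otherwise. Over a field of characteristic $\neq2$, a nondegenerate isotropic form splits off a hyperbolic plane: after a linear change of coordinates $q=h_1h_2+q''(w'')$. In particular it takes every value. The form $x_1^2+x_2^2$ over $\mathbb F_5$ was an example.

**Lemma 2.** In Theorem 1, if $q$ is isotropic, then $D(q)=K^*$ and $v$ is elementarily completable.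

*Proof.* The first statement is the universality just recalled. For the second, $v\approx{}^t(h_1,h_2,w'',y)$, where $h_1h_2+q''(w'')+\sum y_jz_j=1$. The three summands lie in $\langle h_1\rangle$, $\langle w''\rangle$, $\langle y\rangle$, so $1\in\langle h_1,w'',y\rangle$. Adding to $h_2$ a combination of the other entries equal to $1-h_2$ turns $h_2$ into $1$. Clear the other entries with it: $v\approx e_2\approx e_1$. Now use Lemma 1. $\square$

For the sum of $n$ squares, isotropic means precisely that $-1$ is a sum of $n-1$ squares. If $-1=\sum_{i\ge2}c_i^2$, then $(1,c_2,\dots,c_n)$ is an isotropic vector; conversely, in $\sum p_i^2=0$ with some $p_i\ne0$, divide by $p_i^2$. So in characteristic $\neq2$ the conjecture says that the trick of Lemma 2 is the only one.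

Could the trick be pushed further? What it uses is that $N-1$ suitable $K$-linear combinations of the entries of $v$ generate the unit ideal.

**Remark.** If $q$ is anisotropic, no $N-1$ $K$-linear combinations of $x_1,\dots,x_n,y_1,\dots,y_m$ generate $A$. Indeed $N-1$ linear forms vanish at some nonzero $p=(p',p'')\in K^n\times K^m$. If $p''\neq0$, set $x=p'$, $y=p''$ and choose $z\in K^m$ with $\sum y_jz_j=1-q(p')$. If $p''=0$, then $q(p')\ne0$; set $x=cp'$, $y=z=0$, where $c$ in an algebraic closure satisfies $c^2q(p')=1$. In both cases we have a point of $\operatorname{Spec}A$ over an algebraic closure at which all the combinations vanish.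

So over $\mathbb F_3$ linear changes of coordinates followed by this trick cannot succeed. We need elementary matrices that depend on the ring in a more serious way.

## 3. Column times row, and the vector over $\mathbb F_3$

The supply of new elementary matrices comes from a commutator.

**Lemma 3.** Let $R$ be a commutative ring, $N\ge2$, $c'\in R^{N-1}$ a column and $r'$ a row of length $N-1$ with $r'c'=0$. Then $\begin{pmatrix}I+c'r'&0\\0&1\end{pmatrix}\in\mathrm E_N(R)$.

*Proof.* Let $P=\begin{pmatrix}I&c'\\0&1\end{pmatrix}$ and $S=\begin{pmatrix}I&0\\r'&1\end{pmatrix}$. Both are products of elementary matrices. Then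
$$PS\,P^{-1}S^{-1}=\begin{pmatrix}I+c'r'&c'\\r'&1\end{pmatrix}\begin{pmatrix}I+c'r'&-c'\\-r'&1\end{pmatrix}.$$
Compute the blocks with $r'c'=0$. Top left: $(I+c'r')^2-c'r'=I+2c'r'+c'(r'c')r'-c'r'=I+c'r'$. Top right: $-(I+c'r')c'+c'=-c'(r'c')=0$. Bottom left: $r'(I+c'r')-r'=(r'c')r'=0$. Bottom right: $-r'c'+1=1$. $\square$

We use it for $N\ge3$ and $2\times2$ blocks. If $c$ is a column and $\varrho$ a row of length $2$ with $\varrho c=0$, pad both with zeros to length $N-1\ge2$. The lemma gives
$$(I_2+c\varrho)\oplus I_{N-2}\in\mathrm E_N(R).\tag{1}$$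

Now let $K=\mathbb F_3$, $n=2$, $m=1$, $v={}^t(x_1,x_2,y)$, with $x_1^2+x_2^2+yz=1$. Anything divisible by $y$ in the first two entries can be removed by adding a multiple of the third entry. So for the first two entries we work modulo $y$, where $x_1^2+x_2^2\equiv1$. We write $\tfrac12$ for the element $2=-1$ of $\mathbb F_3$.

**First move.** Let $C_0=\begin{pmatrix}-x_2&x_1-1\\x_1+1&x_2\end{pmatrix}$. Then $C_0^2=(x_1^2+x_2^2-1)I\equiv0$, and
$$(I+C_0)\begin{pmatrix}x_1\\x_2\end{pmatrix}=\begin{pmatrix}x_1-x_2\\x_1+x_2+x_1^2+x_2^2\end{pmatrix}\equiv\begin{pmatrix}x_1-x_2\\x_1+x_2+1\end{pmatrix}.$$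
Is $I+C_0$ realized by an elementary matrix? The matrix $C_0$ is not written as a column times a row, but two multiples of it are, modulo $y$. Using $x_1^2-1\equiv-x_2^2$,
$$(x_1-1)C_0\equiv\begin{pmatrix}x_1-1\\x_2\end{pmatrix}(-x_2,\;x_1-1),\qquad(x_1+1)C_0\equiv\begin{pmatrix}-x_2\\x_1+1\end{pmatrix}(x_1+1,\;x_2),$$
and in both right-hand sides row times column is exactly $0$. The two multipliers differ by the unit $2$. Since $C_0^2\equiv0$,
$$I+C_0\equiv\bigl(I-\tfrac12(x_1-1)C_0\bigr)\bigl(I+\tfrac12(x_1+1)C_0\bigr).$$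
Replace the two multiples of $C_0$ by the column-times-row expressions. By (1) each factor becomes a matrix in $\mathrm E_3(A)$. After removing multiples of $y$ we have
$${}^t(x_1,x_2,y)\sim{}^t(x_1-x_2,\;x_1+x_2+1,\;y).$$

**A constant change.** Apply the matrix $\begin{pmatrix}-1&1\\-1&-1\end{pmatrix}\in\mathrm{GL}_2(\mathbb F_3)$ to the first two entries. They become $2x_2+1=1-x_2$ and $-2x_1-1=x_1-1$. So $v\approx{}^t(1-x_2,x_1-1,y)$.

**Second move.** Let $D_0=\begin{pmatrix}-x_1&1-x_2\\-(1+x_2)&x_1\end{pmatrix}$. Again $D_0^2=(x_1^2+x_2^2-1)I\equiv0$, and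
$$(I+D_0)\begin{pmatrix}1-x_2\\x_1-1\end{pmatrix}=\begin{pmatrix}0\\x_1^2+x_2^2-2\end{pmatrix}\equiv\begin{pmatrix}0\\-1\end{pmatrix}.$$
As before, now with $x_2^2-1\equiv-x_1^2$,
$$(x_2-1)D_0\equiv\begin{pmatrix}x_2-1\\-x_1\end{pmatrix}(-x_1,\;1-x_2),\qquad(x_2+1)D_0\equiv\begin{pmatrix}-x_1\\-(x_2+1)\end{pmatrix}(x_2+1,\;-x_1),$$
with row times column exactly $0$, and $I+D_0\equiv(I-\frac12(x_2-1)D_0)(I+\frac12(x_2+1)D_0)$. Hence $v\approx{}^t(0,-1,y)$. Add $y$ times the second entry to the third, subtract the second from the first, add the first to the second: ${}^t(0,-1,0)\to{}^t(1,-1,0)\to{}^t(1,0,0)$. So $v\approx e_1$, and $v\sim e_1$ by Lemma 1.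

Thus ${}^t(x_1,x_2,y)$ is elementarily completable over $\mathbb F_3$, although $-1$ is not a square in $\mathbb F_3$. The conjecture is false. The next two sections explain where $C_0$ and $D_0$ come from, and what replaces them in general.

## 4. The family $\alpha X-\beta$ and the quantity $\mathcal N(\alpha)-\mathcal N(\beta)$

**Setting for this section.** $\operatorname{char}K\ne2$, $\lambda\in K^*$, and $-\lambda$ is not a square in $K$. So $L=K(i)$ with $i^2=-\lambda$ is a field. For a commutative $K$-algebra $R$ identify $R\otimes_KL=R\oplus Ri$ with $R^2$ by $a+bi\leftrightarrow{}^t(a,b)$, and let $\mathcal N(a+bi)=a^2+\lambda b^2$, which is multiplicative. Let $A$ be a commutative $K$-algebra, $N\ge3$, $w=(w_3,\dots,w_N)$ with $w_j\in A$, $J=\langle w_3,\dots,w_N\rangle$, and let $X=X_1+X_2i\in A\otimes L$ satisfy $\mathcal N(X)\equiv1\bmod J$. For $\alpha,\beta\in L$ put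
$$\rho_X(\alpha,\beta)={}^t(\alpha X-\beta,\;w)\in A^N,\qquad h(\alpha,\beta)=\mathcal N(\alpha)-\mathcal N(\beta)\in K.$$

With $\lambda=1$ over $\mathbb F_3$, $X=x_1+x_2i$ and $w=(y)$ we have $v=\rho_X(1,0)$. The target is any $\rho_X(0,\beta)$ with $\beta\neq0$, since its first two entries are constants, not both zero. So we want to deform $X$ into a constant inside the family $\alpha X-\beta$. What could be preserved on the way? Over $\mathbb R$ with $\lambda=1$ the answer is visible: as $X$ runs over the unit circle, the loop $\alpha X-\beta$ avoids $0$ exactly if $|\alpha|\ne|\beta|$, and it winds around $0$ once if $|\alpha|>|\beta|$ and not at all if $|\alpha|<|\beta|$. The sign of $h$ decides. In general, $h\ne0$ makes $\rho_X(\alpha,\beta)$ unimodular: write $\bar{\ }$ for conjugation $i\mapsto-i$; modulo $J$ the ideal of $(A/J)\otimes L$ generated by the two entries of $\alpha X-\beta$ contains $\alpha X-\beta$ and $X(\bar\alpha\bar X-\bar\beta)\equiv\bar\alpha-\bar\beta X$, hence $\bar\beta(\alpha X-\beta)+\alpha(\bar\alpha-\bar\beta X)=h(\alpha,\beta)$.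

Lemma 6 below says that the moves reach everything with the same $h\ne0$. Over $\mathbb F_3$ we have $h(1,0)=1$, and $h(0,1+i)=-2=1$. The moves of Section 3 are the chain $(1,0)\to(1+i,-i)\to(0,1+i)$, along which $h=1$; it gives
$${}^t(x_1,x_2,y)\sim{}^t(x_1-x_2,\,x_1+x_2+1,\,y)\sim{}^t(-1,-1,y)\sim e_1 .$$

The first lemma treats the direction $(\delta,\varepsilon)=(1,1)$, in which $\alpha X-\beta$ changes by multiples of $X-1$. We look for a nilpotent matrix $M_0$ modulo $J$ that kills $X-1$ and sends $\alpha X-\beta$ to a multiple of $X-1$.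

**Lemma 4.** Let $u,v\in K$ with $u^2\ne v^2$. Then $\rho_X(s+iu,s+iv)\sim\rho_X(s'+iu,s'+iv)$ for all $s,s'\in K$.

*Proof.* Put $\xi=X_1-1$. Since $X_1^2+\lambda X_2^2\equiv1$,
$$\xi(\xi+2)=X_1^2-1\equiv-\lambda X_2^2\bmod J.\tag{2}$$
As a column,
$$W_s:=(s+iu)X-(s+iv)=\begin{pmatrix}s\xi-\lambda uX_2\\sX_2+u\xi+u-v\end{pmatrix}=s\begin{pmatrix}\xi\\X_2\end{pmatrix}+\begin{pmatrix}-\lambda uX_2\\u\xi+u-v\end{pmatrix}.$$
Let
$$M_0=\begin{pmatrix}\lambda X_2&-\lambda\xi\\-(\xi+2)&-\lambda X_2\end{pmatrix}.$$

**Step 1: the action of $M_0$ modulo $J$.** By (2), $M_0^2=(\lambda^2X_2^2+\lambda\xi(\xi+2))I\equiv0$. Next, $M_0\binom{\xi}{X_2}=\binom{0}{-\xi(\xi+2)-\lambda X_2^2}\equiv0$. Finally consider $M_0\binom{-\lambda uX_2}{u\xi+u-v}$. Its first entry is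
$$-\lambda^2uX_2^2-\lambda\xi(u\xi+u-v)\equiv\lambda u\xi(\xi+2)-\lambda u\xi^2-\lambda(u-v)\xi=\lambda(u+v)\xi,$$
and its second entry is $\lambda u(\xi+2)X_2-\lambda X_2(u\xi+u-v)=\lambda(u+v)X_2$. So for $\tau\in K$
$$(I+\tau M_0)W_s\equiv W_s+\tau\lambda(u+v)\begin{pmatrix}\xi\\X_2\end{pmatrix}=W_{s+\tau\lambda(u+v)}\bmod J.$$
As $u+v\ne0$, we can choose $\tau$ with $s+\tau\lambda(u+v)=s'$.

**Step 2: $I+\tau M_0$ is congruent to an elementary matrix.** Since $M_0^2\equiv0$ and $(\xi+2)-\xi=2$,
$$I+\tau M_0\equiv\bigl(I-\tfrac\tau2\,\xi M_0\bigr)\bigl(I+\tfrac\tau2(\xi+2)M_0\bigr)\bmod J.$$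
By (2),
$$\xi M_0=\begin{pmatrix}\lambda\xi X_2&-\lambda\xi^2\\-\xi(\xi+2)&-\lambda\xi X_2\end{pmatrix}\equiv\lambda\begin{pmatrix}\xi\\X_2\end{pmatrix}(X_2,-\xi),$$
$$(\xi+2)M_0=\begin{pmatrix}\lambda X_2(\xi+2)&-\lambda\xi(\xi+2)\\-(\xi+2)^2&-\lambda X_2(\xi+2)\end{pmatrix}\equiv\begin{pmatrix}\lambda X_2\\-(\xi+2)\end{pmatrix}(\xi+2,\lambda X_2).$$
On the right, row times column is $X_2\xi-\xi X_2=0$ and $(\xi+2)\lambda X_2-\lambda X_2(\xi+2)=0$, exactly in $A$ and not only modulo $J$. By (1), which needs $N\ge3$, the matrices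
$$\Bigl(I-\tfrac\tau2\lambda\tbinom{\xi}{X_2}(X_2,-\xi)\Bigr)\oplus I_{N-2},\qquad\Bigl(I+\tfrac\tau2\tbinom{\lambda X_2}{-(\xi+2)}(\xi+2,\lambda X_2)\Bigr)\oplus I_{N-2}$$
lie in $\mathrm E_N(A)$.

**Step 3: remove the error.** The product of these two matrices sends ${}^t(W_s,w)$ to ${}^t(W',w)$ with $W'\equiv W_{s'}\bmod J$. The entries of $W_{s'}-W'$ are combinations of the $w_j$, so adding multiples of the $w_j$ to the first two entries gives ${}^t(W_{s'},w)$. $\square$

Next, an arbitrary direction $(\delta,\varepsilon)$ with $\mathcal N(\delta)=\mathcal N(\varepsilon)$ is turned into $(1,1)$ by rescaling.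

**Lemma 5.** Let $(\alpha,\beta),(\delta,\varepsilon)\in L^2$ with $\mathcal N(\delta)=\mathcal N(\varepsilon)$ and $h(\alpha,\beta)=h(\alpha+\delta,\beta+\varepsilon)\neq0$. Then $\rho_X(\alpha,\beta)\sim\rho_X(\alpha+\delta,\beta+\varepsilon)$.

*Proof.* Since $L$ is a field, $\mathcal N$ vanishes only at $0$. If $\delta=0$, then $\varepsilon=0$ and there is nothing to prove. Otherwise both are nonzero. Put $X'=(\delta/\varepsilon)X$; then $\mathcal N(X')=\mathcal N(X)\equiv1\bmod J$. With $\hat\alpha=\alpha/\delta$ and $\hat\beta=\beta/\varepsilon$,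
$$\varepsilon^{-1}(\alpha X-\beta)=\hat\alpha X'-\hat\beta,\qquad\varepsilon^{-1}\bigl((\alpha+\delta)X-(\beta+\varepsilon)\bigr)=(\hat\alpha+1)X'-(\hat\beta+1).$$
Divide the hypothesis by $\mathcal N(\delta)=\mathcal N(\varepsilon)$: we get $h(\hat\alpha,\hat\beta)=h(\hat\alpha+1,\hat\beta+1)\ne0$. Since $\mathcal N(\hat\alpha+1)=\mathcal N(\hat\alpha)+\mathrm{Tr}\,\hat\alpha+1$, and likewise for $\hat\beta$, this says $\mathrm{Tr}\,\hat\alpha=\mathrm{Tr}\,\hat\beta$. As $\operatorname{char}K\neq2$, we can write $\hat\alpha=s+iu$, $\hat\beta=s+iv$ with a common $s$, and $h(\hat\alpha,\hat\beta)=\lambda(u^2-v^2)\ne0$. Lemma 4, applied with $X'$ in place of $X$ and $s'=s+1$, gives $\rho_{X'}(\hat\alpha,\hat\beta)\sim\rho_{X'}(\hat\alpha+1,\hat\beta+1)$. Let $g\in\mathrm{GL}_N(K)$ be multiplication by $\varepsilon^{-1}$ on the first two coordinates. We have shown $g\rho_X(\alpha+\delta,\beta+\varepsilon)=Eg\rho_X(\alpha,\beta)$ with $E\in\mathrm E_N(A)$, and $g^{-1}Eg\in\mathrm E_N(A)$ by Lemma 1. $\square$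

Finally, any two pairs with the same $h\ne0$ are joined by such steps. The reason is that $h$ is a determinant.

**Lemma 6.** If $h(\alpha,\beta)=h(\alpha^*,\beta^*)\neq0$, then $\rho_X(\alpha,\beta)\sim\rho_X(\alpha^*,\beta^*)$.

*Proof.* For $\alpha=a_1+a_2i$ and $\beta=b_1+b_2i$ let
$$M(\alpha,\beta)=\begin{pmatrix}a_1-b_1&-\lambda(a_2-b_2)\\a_2+b_2&a_1+b_1\end{pmatrix}.$$
This is a $K$-linear isomorphism $L^2\to\mathrm M_2(K)$ (use $\operatorname{char}K\ne2$ and $\lambda\neq0$), and $\det M(\alpha,\beta)=a_1^2-b_1^2+\lambda(a_2^2-b_2^2)=h(\alpha,\beta)$. Two matrices $M,M^*$ with the same determinant $c\neq0$ satisfy $M^*=M\cdot(M^{-1}M^*)$ with $M^{-1}M^*\in\mathrm{SL}_2(K)=\mathrm E_2(K)$. So $M^*$ is reached from $M$ by a chain of steps $M\mapsto M(I+tE_{ij})$. Each step keeps the determinant equal to $c$. It changes $M$ by $tME_{ij}$, which has determinant $0$, so it changes the pair by some $(\delta,\varepsilon)$ with $\mathcal N(\delta)=\mathcal N(\varepsilon)$. Apply Lemma 5 to each step. $\square$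

## 5. From a factorization of $-1$ to a chain of vectors

Let $A$, $q$, $v$ be as in Theorem 1, and assume $-1\in\langle D(q)\rangle$. If $q$ is isotropic, Lemma 2 gives the result, so let $q$ be anisotropic.

Lemma 6 alone handles the case where $-1$ is a value of one binary subform $x_1^2+\lambda X_2^2$: then $h(1,0)=1=-\mathcal N(\beta)=h(0,\beta)$. In general $-1$ is a product of values of different binary subforms. To pass from one subform to the next we need vectors that belong to all the families at once. For $a,b\in K$ with $a\neq0$ and $a^2\ne b^2$ put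
$$u_{a,b}={}^t(ax_1-b,\;x_2,\dots,x_n,\;y_1,\dots,y_m),\qquad v=u_{1,0}.$$
Up to $\approx$ this is $\rho_X(a,b)$ for every choice of the second direction. Its $h$ is $a^2-b^2$. And multiplication by a constant $\gamma\in L$ on the first two coordinates multiplies $h$ by $\mathcal N(\gamma)$. So $a^2-b^2$ can be multiplied by any element of $D(q)$.

**Lemma 7.** Let $q$ be anisotropic, $a\neq0$, $a^2-b^2=c\ne0$, $d\in D(q)$, and $a^{*2}-b^{*2}=cd$ with $a,b,a^*,b^*\in K$. If $a^*\neq0$, then $u_{a,b}\approx u_{a^*,b^*}$. If $a^*=0$, then $u_{a,b}\approx e_1$.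

*Proof.* **Step 1: choose $L$ and $\gamma\in L$ with $\mathcal N(\gamma)=d$.** Write $d=d_1^2+q'(e)$ with $d_1\in K$, $e\in K^{n-1}$. If $e\neq0$, we will put $\gamma=d_1+i$. If $e=0$, replace $e$ by any nonzero vector of $K^{n-1}$ (recall $n\ge2$), and put $\gamma=d_1$. In both cases let $\lambda=q'(e)$. As $q$ is anisotropic and $e\ne0$, we have $\lambda\ne0$. If $-\lambda=\mu^2$ with $\mu\in K$, then $q(\mu,e)=\mu^2+\lambda=0$, which is impossible; so $-\lambda$ is not a square. Let $L=K(i)$ with $i^2=-\lambda$. Then $\mathcal N(\gamma)=d_1^2+\lambda=d$ in the first case and $\mathcal N(\gamma)=d_1^2=d$ in the second.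

**Step 2: adapt the coordinates.** Since $q'(e)\neq0$, the $q'$-orthogonal complement of $e$ in $K^{n-1}$ has dimension $n-2$ and does not contain $e$. Let $f_3,\dots,f_n$ be a basis of it, and write $(x_2,\dots,x_n)=X_2e+\sum_{j\ge3}w_jf_j$, where $X_2,w_3,\dots,w_n$ are $K$-linear combinations of $x_2,\dots,x_n$. Let $X=x_1+X_2i$, let $w=(w_3,\dots,w_n,y_1,\dots,y_m)$, of length $N-2\geq1$, and let $J$ be the ideal generated by the entries of $w$. Then
$$1=q(x)+\sum y_jz_j=x_1^2+\lambda X_2^2+q'\Bigl(\sum_{j\ge3} w_jf_j\Bigr)+\sum y_jz_j\equiv\mathcal N(X)\bmod J,$$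
so Section 4 applies.

**Step 3: move.** Because $a\ne0$, a constant change of coordinates gives $u_{a,b}\approx{}^t(ax_1-b,aX_2,w)=\rho_X(a,b)$. Multiplication by $\gamma\neq0$ on the first two coordinates is constant and invertible, so $\rho_X(a,b)\approx\rho_X(\gamma a,\gamma b)$. Now $h(\gamma a,\gamma b)=\mathcal N(\gamma)(a^2-b^2)=dc=h(a^*,b^*)\neq0$, and Lemma 6 gives $\rho_X(\gamma a,\gamma b)\sim\rho_X(a^*,b^*)$. If $a^*\ne0$, the last vector is $\approx u_{a^*,b^*}$, by the same change of coordinates read backwards. If $a^*=0$, then $b^{*2}=-cd\ne0$ and the vector is ${}^t(-b^*,0,w)$ with $b^*\in K^*$; clearing with the unit $b^*$ gives $\approx e_1$. $\square$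

**Proof of "if" in Theorem 1 (anisotropic case).** Let $-1=d_1\cdots d_l$ with $d_j\in D(q)$, and put $c_0=1$, $c_j=d_1\cdots d_j$. Stop the product at the first $j$ with $c_j=-1$; so we may assume $c_j\ne-1$ for $j<l$. As $c_0=1\neq-1$, we have $l\ge1$. For $j<l$ let
$$a_j=\frac{c_j+1}2\ne0,\qquad b_j=\frac{c_j-1}2,\qquad\text{so}\quad a_j^2-b_j^2=c_j,\quad(a_0,b_0)=(1,0).$$
Let $(a_l,b_l)=(0,1)$, so $a_l^2-b_l^2=-1=c_l$. Since $c_j=c_{j-1}d_j$, Lemma 7 applies $l$ times:
$$v=u_{1,0}\approx u_{a_1,b_1}\approx\cdots\approx u_{a_{l-1},b_{l-1}}\approx e_1.$$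
By Lemma 1, $v$ is elementarily completable. $\square$

Here is an example with $l=2$. Let $K=\mathbb Q_2$ and $q=x_1^2+x_2^2+x_3^2$. Since $-7\equiv1\bmod8$, there is $\kappa\in\mathbb Q_2$ with $\kappa^2=-7$. Then
$$-1=\frac7{\kappa^2}=\frac5{\kappa^2}\cdot\frac75,\qquad\frac5{\kappa^2}=\Bigl(\frac2\kappa\Bigr)^2+\Bigl(\frac1\kappa\Bigr)^2,\qquad\frac75=1+\Bigl(\frac15\Bigr)^2+\Bigl(\frac35\Bigr)^2 .$$
So $-1\in\langle D(q)\rangle$, with $c_1=5/\kappa^2=-5/7$. But $-1$ is not a sum of three squares in $\mathbb Q_2$ (Section 9), so $-1\notin D(q)$ and one factor would not do.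

## 6. The unit sphere over $\mathbb R$, and what must replace the degree

We turn to "only if". Start with $K=\mathbb R$ and the sum of squares. Setting $z_j=y_j$ maps $A$ to the ring of functions on the unit sphere $S^{N-1}\subset\mathbb R^N$ and $v$ to the coordinate vector $u$. Suppose $v$ is elementarily completable. Then $u=Ee_1$ with $E=\prod_k(I+a_kE_{i_kj_k})$, the $a_k$ being functions on the sphere. Put $E(t)=\prod_k(I+ta_kE_{i_kj_k})$. All $E(t)$ are invertible, so $t\mapsto E(t)e_1$ is a homotopy of maps $S^{N-1}\to\mathbb R^N\setminus0$ from the constant $e_1$ to the inclusion $u$. The inclusion is not null-homotopic, a contradiction. So $v$ is not elementarily completable, in agreement with Theorem 1: here $\langle D(q)\rangle$ is the group of positive reals.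

The path $E(t)$ makes sense over every field. What is missing is the degree. We need a functor on varieties that is invariant under $\mathbb A^1$-homotopy, and a class $\theta$ on $\mathbb A^N\setminus0$ whose pull-back to the sphere can be computed and tells us something about $-1$.

There is a second difficulty. For $m>0$ the quadric $q+\sum y_jz_j=1$ involves hyperbolic planes, and $q\perp(\text{hyperbolic plane})$ takes every value, so on that quadric we would learn nothing about $-1$. Setting $z_j=c_jy_j$ with constants $c_j\in K$ would lead to the form $q\perp\langle c_1,\dots,c_m\rangle$, which may have more values than $q$. The way out is to take the $c_j$ to be independent variables.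

## 7. Milnor K-theory and Chow groups with coefficients

For a field $E$, $K^M_r(E)$ is the degree-$r$ part of the tensor algebra of the abelian group $E^*$ modulo the ideal generated by all $a\otimes(1-a)$ with $a\neq0,1$. The class of $a_1\otimes\cdots\otimes a_r$ is written $\{a_1,\dots,a_r\}$, and the group is written additively. So $K^M_0(E)=\mathbb Z$ and $K^M_1(E)=E^*$. We set $K^M_r=0$ for $r<0$, and write $K_2$ for $K_2^M$. We need the two relations
$$\{a,-a\}=0,\qquad\{a,a\}=\{a,-1\}.\tag{3}$$
For $a\ne1$ we have $-a=(1-a)/(1-a^{-1})$, so $\{a,-a\}=\{a,1-a\}+\{a^{-1},1-a^{-1}\}=0$; for $a=1$ it is clear. Then $\{a,a\}=\{a,-a\}+\{a,-1\}=\{a,-1\}$.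

A discrete valuation $\nu$ on $E$ with residue field $\kappa$ has a residue map $\partial_\nu:K^M_r(E)\to K^M_{r-1}(\kappa)$, determined by $\partial_\nu\{\pi,u_2,\dots,u_r\}=\{\bar u_2,\dots,\bar u_r\}$ and $\partial_\nu\{u_1,\dots,u_r\}=0$ for units $u_j$ and any uniformizer $\pi$. For $r=1$ it is the valuation. For $r=2$ it is the tame symbol, $\partial_\nu\{f,g\}=(-1)^{\nu(f)\nu(g)}\,\overline{g^{\nu(f)}/f^{\nu(g)}}\in\kappa^*$.

**Definition.** For a variety $X$ over a field $F$, let $A^p(X,k)$ be the cohomology in degree $p$ of the complex with terms $\bigoplus_{x\in X^{(p)}}K^M_{k-p}(\kappa(x))$, where $X^{(p)}$ is the set of points of codimension $p$, and with differential $d$ given by residues. (If the closure of $x$ is not normal at $y$, the component of $d$ from $x$ to $y$ is the sum, over the points $\tilde y$ above $y$ in the normalization, of the residue at $\tilde y$ followed by the transfer to $\kappa(y)$. On $K_1^M$ the transfer is the field norm.)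

For example, $A^1(\mathbb A^1,2)$ is the cokernel of $K_2(F(T))\to\bigoplus_x\kappa(x)^*$, with $x$ running over the closed points of $\mathbb A^1$. Let $a\in F^*$ be placed at the rational point $T=c$. The symbol $\beta=\{T-c,a\}$ has residue $a$ at $T=c$ and residue $1$ at all other closed points of $\mathbb A^1$. So this element is zero in $A^1(\mathbb A^1,2)$. On $\mathbb P^1$ the symbol $\beta$ has one more residue, at infinity, where $T-c$ has valuation $-1$; it is $a^{-1}$. The product of all residues is $1$.

We use the following facts from Rost, *Chow groups with coefficients*, Doc. Math. 1 (1996), for the cycle module $K^M_*$.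

- (a) Pull-backs $f^*$ for morphisms of smooth varieties are functorial and agree with flat pull-back for flat $f$. For $f$ étale and $\alpha\in K_*^M(\kappa(z))$ at a point $z$ with closure $Z$, flat pull-back restricts $\alpha$ to the function fields of the components of $f^{-1}(Z)$, which is reduced.
- (b) Homotopy invariance: $\mathrm{pr}^*:A^p(X,k)\to A^p(X\times\mathbb A^1,k)$ is an isomorphism.
- (c) For an open–closed decomposition there is a boundary map: a class on the open part is represented by a cycle, and one takes the part of its differential, computed on the whole variety, that is supported on the closed part. Multiplication by $\{a\}$, for a global unit $a$, commutes with $d$ up to sign, so it acts on $A^p$ and raises $k$ by $1$.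
- (d) Proper push-forward commutes with $d$. In particular, for an integral proper curve $C/F$ and $\beta\in K_2(F(C))$, $\prod_xN_{\kappa(x)/F}(\partial_x\beta)=1$, the product being over the closed points of $C$ and $\partial_x\beta$ denoting the component of $d\beta$ at $x$.

The last ingredient is Knebusch's norm principle (Invent. Math. 12 (1971); Lam, *Introduction to Quadratic Forms over Fields*, VII.5.1). For a quadratic form $\varphi$ over a field $F$ of characteristic $\neq 2$ and $M/F$ finite: if $a\in M^*$ is a value of $\varphi_M$, then $N_{M/F}(a)$ is a product of elements of $D_F(\varphi)$. For example, let $\varphi=x_1^2+x_2^2$, $F=\mathbb R$, $M=\mathbb C$. Over $\mathbb C$ the form takes every value $a$, and $N(a)=|a|^2$ is positive, hence in $D_{\mathbb R}(\varphi)$.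

## 8. Elementary completability forces $-1\in\langle D(q)\rangle$

Let $v$ in Theorem 1 be elementarily completable. If $q$ is isotropic, then $D(q)=K^*\ni-1$ by Lemma 2. So assume $q$ anisotropic.

**Step 1: pass to a sphere without hyperbolic planes.** Let $F=K(\tau_1,\dots,\tau_m)$ be a rational function field and
$$\varphi=q\perp\langle\tau_1,\dots,\tau_m\rangle,$$
a nondegenerate form of dimension $N\ge3$ over $F$, of the shape $\langle1\rangle\perp\varphi'$. Let $S=\{\varphi=1\}\subset\mathbb A^N_F$. It has dimension $N-1$, and it is smooth: $\operatorname{char}F\neq2$, so the partial derivatives of $\varphi$ vanish simultaneously only at the origin, which is not on $S$. The substitution $z_j\mapsto\tau_jy_j$ sends $q(x)+\sum y_jz_j$ to $\varphi(x,y)$. So it defines a ring homomorphism $A\to F[S]$, and this carries $v$ to the coordinate vector $u={}^t(u_1,\dots,u_N)$ of $S$. Hence $u=Ee_1$ with $E\in\mathrm E_N(F[S])$.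

**Step 2: a class on $\mathbb A^N\setminus0$ and a map that is étale.** Let $t_1,\dots,t_N$ be the coordinates of $\mathbb A^N$ and $\ell=\{t_2=\dots=t_N=0\}\setminus0$, closed in $\mathbb A^N\setminus0$, of codimension $N-1$. Let
$$\theta\in A^{N-1}(\mathbb A^N\setminus0,\;N)$$
be the class of $\{t_1\}\in K_1(F(\ell))$. This is a cycle because $t_1$ is a unit on $\ell$. We would like to restrict $\theta$ to $S$ along the closed embedding $u:S\to\mathbb A^N\setminus0$. That embedding is not flat, so its pull-back is not directly readable. We therefore thicken it to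
$$g:S\times\mathbb G_m\to\mathbb A^N\setminus0,\qquad(p,\tau)\mapsto\tau u(p),$$
which will turn out to be étale. (It avoids $0$ because $\varphi(u)=1$.)

**Step 3: $g^*\theta=0$, because $g$ is homotopic to a map from a curve.** Write $E=\prod_k(I+a_kE_{i_kj_k})$ with $a_k\in F[S]$, and $E(t)=\prod_k(I+ta_kE_{i_kj_k})$. Define
$$G:S\times\mathbb G_m\times\mathbb A^1\to\mathbb A^N\setminus0,\qquad G(p,\tau,t)=\tau E_p(t)e_1,$$
which avoids $0$ because $E_p(t)$ is invertible. Then $G|_{t=1}=g$. Also $G|_{t=0}=\eta\circ\mathrm{pr}$, where $\mathrm{pr}:S\times\mathbb G_m\to\mathbb G_m$ and $\eta:\mathbb G_m\to\mathbb A^N\setminus0$, $\tau\mapsto\tau e_1$. The sections $t=0$ and $t=1$ of $S\times\mathbb G_m\times\mathbb A^1\to S\times\mathbb G_m$ induce the same pull-back, since both are left inverse to the isomorphism in (b). By functoriality (a), $g^*\theta=\mathrm{pr}^*\eta^*\theta$. But $\eta^*\theta\in A^{N-1}(\mathbb G_m,N)=0$, because $\mathbb G_m$ has no points of codimension $N-1\ge2$. Here $N\ge3$ is used.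

**Step 4: compute $g^*\theta$ directly.** In the coordinates $t=\tau u$ we have
$$S\times\mathbb G_m=\operatorname{Spec}F[t_1,\dots,t_N,\tau^{\pm1}]/(\tau^2-\varphi(t)),$$
because $\varphi(t)=\tau^2\varphi(u)=\tau^2$ and conversely $u=t/\tau$. In these coordinates $g$ is the projection to $t$. It is étale, since the derivative $2\tau$ of $\tau^2-\varphi(t)$ with respect to $\tau$ is a unit. As $\varphi(t_1,0,\dots,0)=t_1^2$, the preimage of $\ell$ is
$$\operatorname{Spec}F[t_1^{\pm1},\tau^{\pm1}]/(\tau^2-t_1^2),$$
the union of the parts $t_1=\tau$ and $t_1=-\tau$, which are disjoint because $2\tau$ is a unit. On them $u_1=t_1/\tau=\pm1$, so they are $P_+\times\mathbb G_m$ and $P_-\times\mathbb G_m$ with $P_\pm=(\pm1,0,\dots,0)\in S(F)$. By (a), $g^*\theta$ is represented by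
$$\{\tau\}\ \text{on}\ P_+\times\mathbb G_m\quad\text{plus}\quad\{-\tau\}\ \text{on}\ P_-\times\mathbb G_m.$$

**Step 5: extract $-1$ at the point $P_+$.** Multiply $g^*\theta=0$ by $\{\tau\}$, where $\tau$ is a global unit on $S\times\mathbb G_m$. By (3) we get $\{\tau,\tau\}=\{\tau,-1\}$ on $P_+\times\mathbb G_m$ and $\{\tau,-\tau\}=0$ on $P_-\times\mathbb G_m$. So the class of $\{\tau,-1\}$ on $P_+\times\mathbb G_m$ vanishes in $A^{N-1}(S\times\mathbb G_m,N+1)$. Apply the boundary map $A^{N-1}(S\times\mathbb G_m,N+1)\to A^{N-1}(S,N)$ for $S\times0\subset S\times\mathbb A^1$. The closure of $P_+\times\mathbb G_m$ is the line $P_+\times\mathbb A^1$, which meets $S\times0$ in $P_+$, and the residue of $\{\tau,-1\}$ at $\tau=0$ is $-1$. Hence the element $-1\in\kappa(P_+)^*=F^*$, placed at $P_+$, is zero in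
$$A^{N-1}(S,N)=\operatorname{coker}\Bigl(\bigoplus_{C\subset S}K_2(F(C))\to\bigoplus_{x\in S_{(0)}}\kappa(x)^*\Bigr),$$
where $C$ runs over the integral closed curves in $S$ and $S_{(0)}$ is the set of closed points. (Recall $\dim S=N-1$.)

**Step 6: reciprocity turns this into norms from infinity.** By Step 5 the element $-1$ at $P_+$ equals $\sum_jd\beta_j$, a finite sum with $\beta_j\in K_2(F(C_j))$. Take the norm to $F$ at every closed point of $S$ and multiply. As $\kappa(P_+)=F$,
$$-1=\prod_j\ \prod_{x\in C_j}N_{\kappa(x)/F}(\partial_x\beta_j).$$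
Let $\bar S=\{\varphi(x)=x_0^2\}\subset\mathbb P^N$ and let $\bar C_j$ be the closure of $C_j$ in $\bar S$. It is a proper curve with $\bar C_j\cap S=C_j$. By (d) the product of $N_{\kappa(x)/F}(\partial_x\beta_j)$ over all closed points of $\bar C_j$ is $1$. So $-1$ is the inverse of the product over the points $x\in\bar C_j\setminus S$, all $j$. Hence $-1$ lies in the subgroup of $F^*$ generated by the groups $N_{\kappa(x)/F}(\kappa(x)^*)$, where $x$ runs over the closed points of
$$\bar S\setminus S=\{\varphi=0\}\subset\mathbb P^{N-1}.$$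

**Step 7: $-1\in\langle D_F(\varphi)\rangle$.** Let $x$ be a closed point of $\{\varphi=0\}$. Its homogeneous coordinates form a nonzero vector over $\kappa(x)$ on which $\varphi$ vanishes. So $\varphi$ is isotropic over $\kappa(x)$, hence takes every value in $\kappa(x)^*$. By Knebusch's norm principle $N_{\kappa(x)/F}(\kappa(x)^*)\subset\langle D_F(\varphi)\rangle$. With Step 6, $-1\in\langle D_F(\varphi)\rangle$.

**Step 8: remove the variables $\tau_j$.** Let $k$ be a field of characteristic $\ne2$ and $\psi$ an anisotropic form over $k$ that represents $1$. Let $\mathrm{lc}:k((\tau))^*\to k^*$ be the homomorphism that takes the leading coefficient. We claim that $\psi\perp\langle\tau\rangle$ over $k((\tau))$ is anisotropic, represents $1$, and that $\mathrm{lc}$ maps $D(\psi\perp\langle\tau\rangle)$ into $D(\psi)$.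

Let $(f,g)\neq0$ be a vector over $k((\tau))$, with $f\in k((\tau))^{\dim\psi}$ and $g\in k((\tau))$. If $f\neq0$, write $f=\tau^e(f_0+\tau f_1+\cdots)$ with $f_0\ne0$ over $k$. Then $\psi(f)=\tau^{2e}(\psi(f_0)+\cdots)$ and $\psi(f_0)\neq0$ by anisotropy; so $\psi(f)$ has even valuation and $\mathrm{lc}\,\psi(f)\in D(\psi)$. If $g\neq0$, then $\tau g^2$ has odd valuation, and $\mathrm{lc}(\tau g^2)$ is a nonzero square, which is in $D(\psi)$ because $\psi$ represents $1$. Valuations of different parity cannot cancel. So $\psi(f)+\tau g^2\ne0$, and its leading coefficient is that of the summand of smaller valuation (or of the only nonzero one), an element of $D(\psi)$. That $\psi\perp\langle\tau\rangle$ represents $1$ is clear.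

Consequently, if $-1\in\langle D(\psi\perp\langle\tau\rangle)\rangle$ over $k((\tau))$, then $-1=\mathrm{lc}(-1)\in\langle D(\psi)\rangle$ over $k$. Now embed $F\subset K((\tau_1))\cdots((\tau_m))$. By Step 7, $-1\in\langle D(\varphi)\rangle$ over this larger field as well. Starting from $q$, which is anisotropic and represents $1$, the forms $q\perp\langle\tau_1,\dots,\tau_j\rangle$ over $K((\tau_1))\cdots((\tau_j))$ are, by the claim, all anisotropic and represent $1$. Removing $\tau_m,\tau_{m-1},\dots,\tau_1$ in turn gives $-1\in\langle D_K(q)\rangle$. With Section 5 this proves Theorem 1. $\square$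

## 9. Sums of squares and levels

**Proof of Theorem 2, characteristic $2$.** Here $-1=1^2$, so $-1$ is always a sum of $2^r$ squares, and we must show that the vector is always elementarily completable. With $\sigma=\sum x_i$ we have $\sigma^2=\sum x_i^2$, so $\sigma^2+\sum y_jz_j=1$, and $v\approx{}^t(\sigma,x_2,\dots,x_n,y_1,\dots,y_m)$. The entries $\sigma,y_1,\dots,y_m$ already generate the unit ideal. Adding multiples of them to $x_2$ changes $x_2$ into $1$. Clearing with this $1$ gives $v\approx e_1$, and Lemma 1 finishes.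

**Proof of Theorem 2, characteristic $\neq2$.** Write $D(k)$ for the set of nonzero sums of $k$ squares in $K$. We use Pfister's theorem: $D(2^k)$ is a group for every $k$. By Theorem 1 for $q=X_1^2+\dots+X_n^2$, where $D(q)=D(n)$, it suffices to show that $-1\in\langle D(n)\rangle$ if and only if $-1\in D(2^r)$.

If $-1\in\langle D(n)\rangle$, then, since $n\le2^r$, we have $D(n)\subset D(2^r)$. The latter is a group, so it contains $-1$.

Conversely let $-1\in D(2^r)$, and write $-1=a+b$ with $a,b$ sums of $2^{r-1}$ squares. If $a=0$ or $b=0$, then $-1\in D(2^{r-1})\subset D(n)$, as $2^{r-1}<n$. Otherwise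
$$-1=a\Bigl(1+\frac ba\Bigr),\qquad a\in D(2^{r-1})\subset D(n),\qquad\frac ba\in D(2^{r-1}),$$
the last because $D(2^{r-1})$ is a group. Moreover $1+b/a=-a^{-1}\neq0$, so $1+b/a\in D(2^{r-1}+1)\subset D(n)$, since $2^{r-1}+1\le n$. Hence $-1\in\langle D(n)\rangle$. $\square$

So the vector is elementarily completable if and only if $-1$ is a sum of $2^{\lceil\log_2n\rceil}$ squares. The factorization of $-1$ over $\mathbb Q_2$ in Section 5 is this last argument applied to $-1=\frac5{\kappa^2}+\frac2{\kappa^2}$.

**Proof of the Corollary.** The conjecture predicts the condition $s(K)\le n-1$. As $2^{r-1}\le n-1<2^r$ and $s(K)$ is a power of $2$ or $\infty$, this means $s(K)\le2^{r-1}$. By Theorem 2 the true condition is $s(K)\le2^r$. The two differ exactly when $s(K)=2^r$, that is, when $s(K)/2<n\le s(K)<\infty$; since $n\ge2$ forces $r\ge1$, this requires $s(K)\ge2$. The number $m$ plays no role beyond $n+m\ge3$.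

If $s(K)\in\{1,\infty\}$, this never happens, so the equivalence holds for all $(n,m)$. If $2\le s(K)<\infty$, it happens for $n=s(K)$ and every admissible $m$.

For $\mathbb F_p$ with $p\equiv3\bmod4$, $-1$ is not a square. The sets $\{a^2\}$ and $\{-1-b^2\}$ both have $(p+1)/2$ elements, so they meet, and $-1=a^2+b^2$. Thus $s(\mathbb F_p)=2$, and the failure is at $n=2$, $m\ge1$.

For $\mathbb Q_2$, with $\kappa^2=-7$ we have $-1=(2^2+1^2+1^2+1^2)/\kappa^2$, a sum of four squares. Suppose $-1$ were a sum of three squares. Then $x^2+y^2+z^2+w^2=0$ for some $x,y,z,w\in\mathbb Z_2$, not all divisible by $2$. Squares are $0$, $1$, $4$ modulo $8$, the odd ones being $1$. Modulo $4$ the number of odd terms must be divisible by $4$, so all four are odd, and the sum is $4$ modulo $8$, a contradiction. So $s(\mathbb Q_2)=4$, and the failure is at $n\in\{3,4\}$, $m\ge0$.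

Finally, by Pfister, fields of every level $2^r$ exist. Given $n\ge2$ with $2^{r-1}<n\le2^r$, the equivalence fails over a field of level $2^r$. $\square$
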